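# A union of two incomparable cones as a categoricity spectrum

## 1. The order $(\omega,<)$ and its cone above $\mathbf 0'$

Let $K$ be the halting set with a fixed computable enumeration, so that "$n$ enters $K$ at stage $s$" is decidable and each $n\in K$ enters at exactly one stage. We build a second copy $\mathcal A$ of $(\omega,<)$. Its elements are the even numbers, together with the odd numbers $2\langle n,s\rangle+1$ such that $n$ enters $K$ at stage $s$. The even numbers are ordered as usual, and $2\langle n,s\rangle+1$ is placed between $2n$ and $2n+2$. Domain and order are computable, and every element has finitely many predecessors, so $\mathcal A\cong(\omega,<)$. There is exactly one isomorphism $f:\mathcal A\to(\omega,<)$; it counts predecessors. Hence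
$$f(2n+2)-f(2n)=2 \text{ if } n\in K,\qquad f(2n+2)-f(2n)=1\text{ if }n\notin K .$$
Whoever computes $f$ computes $K$.

Conversely, let $\mathcal B$ be any computable copy of $(\omega,<)$ and $b\in\mathcal B$. Ask $0'$ successively, for $m=0,1,2,\dots$, whether there are at least $m+1$ elements below $b$. The first "no" gives the number of predecessors of $b$. So $0'$ computes the isomorphism $\mathcal B\to(\omega,<)$, hence also its inverse, hence isomorphisms between any two computable copies. The degrees that suffice to compute isomorphisms between all pairs of computable copies of $(\omega,<)$ are therefore exactly the degrees $\ge\mathbf 0'$.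

Let us name what we just computed.

**Definition.** A structure $\mathcal M$ is *computable* if its domain is a computable subset of $\omega$ and its basic predicates and functions are uniformly computable; equivalently, its atomic diagram is computable. The language may be infinite, but it is computable. A Turing degree $\mathbf d$ *computes isomorphisms among computable copies of* $\mathcal M$ if for all computable $\mathcal A,\mathcal B\cong\mathcal M$ there is an isomorphism $f:\mathcal A\to\mathcal B$ with $f\le_T\mathbf d$. The *categoricity spectrum* of $\mathcal M$ is the set of all such $\mathbf d$. If it has a least element, this is the *degree of categoricity* of $\mathcal M$. The *cone* above $\mathbf a$ is $\{\mathbf d:\mathbf d\ge\mathbf a\}$.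

To speak of the degree of an isomorphism $f:\mathcal A\to\mathcal B$ we regard it as a function $\omega\to\omega$ with value $0$ outside the domain of $\mathcal A$. A constant symbol may be replaced by a unary predicate that holds of one element only, so we use constants freely.

So the spectrum of $(\omega,<)$ is the cone above $\mathbf 0'$, and its degree of categoricity is $\mathbf 0'$. Every spectrum is closed upward, so it is a union of cones. How many cones can it need? The question, from "Categoricity Spectra for Rigid Structures", asks for the simplest case beyond one: *can a union of two cones be the categoricity spectrum of a computable structure?* The cones lie above Turing-incomparable degrees $\mathbf a,\mathbf b$, since otherwise the union is a single cone. We shall prove that the answer is yes.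

## 2. One isomorphism per pair never gives two cones

In the example there was only one isomorphism between any two copies. Such structures cannot give two cones. The reason is a standard finite-extension argument, which we shall need again in Section 10.

**Lemma 1.** Let $f_0,f_1,\dots\in\omega^\omega$, and let $B_0,\dots,B_l$ be sets such that no $B_j$ is computable from any finite join $f_0\oplus\dots\oplus f_n$. Then there is $D\in\omega^\omega$ with $f_n\le_T D$ for all $n$ and $B_j\not\le_T D$ for all $j\le l$.

*Proof.* We build $D$ as the union of finite strings $\sigma_0\subseteq\sigma_1\subseteq\cdots$. If $\tau\supseteq\sigma$ are strings and $k\ge1$, say that $\tau$ *respects $k$ over $\sigma$* if $\tau(\langle n,x\rangle)=f_n(x)$ for every position $\langle n,x\rangle$ with $|\sigma|\le\langle n,x\rangle<|\tau|$ and $n<k$. List all pairs $(e,j)$ with $j\le l$ in a sequence. Start with $\sigma_0=\emptyset$. At stage $s$ put $k=s+1$ and let $(e,j)$ be the $s$-th pair.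

If there are $x$ and two strings $\tau,\tau'\supseteq\sigma_s$ respecting $k$ over $\sigma_s$ such that $\Phi_e^\tau(x)$ and $\Phi_e^{\tau'}(x)$ converge to different values, then one of the values is not $B_j(x)$; let $\sigma$ be the corresponding string. Otherwise let $\sigma=\sigma_s$. In both cases let $\sigma_{s+1}$ extend $\sigma$ by one position and respect $k$ over $\sigma_s$.

Then $D=\bigcup_s\sigma_s$ is total. From stage $n$ on, every new position $\langle n,x\rangle$ receives the value $f_n(x)$, so column $n$ of $D$ differs from $f_n$ at finitely many places only, and $f_n\le_TD$. Suppose $\Phi_e^D=B_j$, and let $s$ be the stage of $(e,j)$. The first alternative did not occur at $s$. Now $B_j(x)$ can be computed from $f_0\oplus\dots\oplus f_{k-1}$: search for any $\tau\supseteq\sigma_s$ that respects $k$ over $\sigma_s$ and has $\Phi_e^\tau(x)\downarrow$. Such $\tau$ exists, because all initial segments of $D$ extending $\sigma_s$ respect $k$ over $\sigma_s$ (later stages commit to more columns, not fewer), and a long one makes the computation converge with value $\Phi^D_e(x)$. No two such $\tau$ disagree, so the value found is $B_j(x)$. This contradicts the hypothesis.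 $\square$

**Observation 2.** If a computable structure $\mathcal M$ is rigid (its only automorphism is the identity), then its spectrum is not the union of the cones above two incomparable degrees.

*Proof.* Between two computable copies there is exactly one isomorphism. List all these isomorphisms as $f_0,f_1,\dots$. Suppose the spectrum is $\{\mathbf d\ge\mathbf a\}\cup\{\mathbf d\ge\mathbf b\}$ with $\mathbf a,\mathbf b$ incomparable, and pick sets $A\in\mathbf a$, $B\in\mathbf b$. Both degrees are in the spectrum, so every $f_n$, and every finite join of the $f_n$, is computable from $A$ and from $B$. If $A\le_Tf_0\oplus\dots\oplus f_n$, then $A\le_TB$, a contradiction; likewise with $A$ and $B$ exchanged. By Lemma 1 some $D$ computes all $f_n$ but neither $A$ nor $B$. Then $\deg D$ is in the spectrum and in neither cone. $\square$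

So we need two copies with several isomorphisms between them, where each isomorphism computes one of two prescribed incomparable objects. At the same time, no other pair of copies may demand more than that.

## 3. Spectra cut out by $\Pi^0_1(0'')$ classes

**Notation.** $\varphi_e$ is the standard list of partial computable functions $\omega\to\omega$, with approximations $\varphi_{e,s}$ increasing in $s$ such that $\varphi_{e,s}(x)\downarrow=y$ implies $x,y<s$. $D_y$ is the finite set with canonical index $y$; all its elements are $<y$. A finite set is "given" when its canonical index is given. For a string or function $u$, $u{\restriction}n$ is its initial segment of length $n$. "$\mathbf d$ computes a member of $P$" means that some element of $P$ is $\le_T\mathbf d$.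

**Definition.** $P\subseteq\omega^\omega$ is a $\Pi^0_1(X)$ *class* if there is a set $W$ of finite strings, c.e. in $X$, such that $u\notin P$ iff some $u{\restriction}m$ is in $W$. For computable $X$ we write $\Pi^0_1$.

**Example 3.** Let $E$ be c.e. in $X$ with an increasing $X$-computable enumeration $(E_s)$. Put $u_E(n)=0$ if $n\notin E$, and $u_E(n)=1+\min\{s:n\in E_s\}$ if $n\in E$. Then $\{u_E\}$ is a $\Pi^0_1(X)$ class. Indeed $u\ne u_E$ iff for some $n$ either $u(n)=0$ and $n\in E_s$ for some $s$, or $u(n)=s+1$ and $s$ is not least with $n\in E_s$. Both events are recognized in finite time from an initial segment of $u$ and $X$. Moreover $u_E\oplus X\equiv_TE\oplus X$: membership $n\in E$ means $u_E(n)\neq0$, and $E\oplus X$ finds the least $s$ for each $n\in E$.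

**Theorem A.** Let $P\subseteq\omega^\omega$ be a nonempty $\Pi^0_1(0'')$ class. There is a computable structure whose categoricity spectrum is exactly $\{\mathbf d\ge\mathbf 0'':\mathbf d\text{ computes a member of }P\}$.

**Corollary B.** There are incomparable degrees $\mathbf a,\mathbf b$ (both above $\mathbf 0''$) such that $\{\mathbf d\ge\mathbf a\}\cup\{\mathbf d\ge\mathbf b\}$ is the categoricity spectrum of a computable structure.

**Theorem B′.** If $(E_i)_{i\in I}$ ($I$ a nonempty finite set or $I=\omega$) is uniformly c.e. in $0''$, then $\bigcup_i\{\mathbf d\ge\deg(E_i\oplus0'')\}$ is a categoricity spectrum. If $\mathbf a_1,\dots,\mathbf a_m\ge\mathbf 0''$ each contain a function $f$ with $\{f\}$ a $\Pi^0_1$ class (for example, if each $\mathbf a_i$ is c.e. in and above some $\mathbf 0^{(n_i)}$, $n_i\ge2$), then $\bigcup_i\{\mathbf d\ge\mathbf a_i\}$ is a categoricity spectrum.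

**Theorem C.** For a set $\mathcal D$ of degrees, all $\ge\mathbf 0''$, the following are equivalent: (i) $\mathcal D$ is the spectrum of a computable structure $\mathcal M$ that has computable copies $\mathcal A,\mathcal B$ such that every degree computing an isomorphism $\mathcal A\to\mathcal B$ is in the spectrum; (ii) $\mathcal D=\{\mathbf d:\mathbf d\text{ computes a member of }P\}$ for some nonempty $\Pi^0_1$ class $P\subseteq\omega^\omega$.

**Theorem D.** If a categoricity spectrum equals $\bigcup_{i<m}\{\mathbf d\ge\mathbf a_i\}$ with finitely many pairwise incomparable $\mathbf a_i$, then all $\mathbf a_i$ are hyperarithmetic.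

Theorem A carries most of the weight. Corollary B will follow by taking for $P$ a two-element class built as in Example 3.

## 4. Trees, parity and threads

We want a structure with two marked versions such that isomorphisms between them are, in effect, infinite paths of a tree. Here is the device for an arbitrary tree; the right tree comes later.

**Definition.** A *leveled tree* $T$ consists of uniformly computable, pairwise disjoint sets $N_n\subseteq\omega$ (the nodes of level $n$) with $N_0=\{\mathrm{root}\}$, and a computable parent function mapping $N_{n+1}$ to $N_n$. A node may have infinitely many children. Let $G_n$ be the group of finite subsets of $N_n$ under symmetric difference, written $+$. Let $\partial:G_{n+1}\to G_n$ be the homomorphism with $\partial\{\nu\}=\{\text{parent of }\nu\}$. Thus $\nu\in\partial F$ iff an odd number of elements of $F$ are children of $\nu$.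

**Definition.** $\mathcal S=\mathcal S(T)$ has as elements the pairs $(n,F)$ with $F\in G_n$. It has unary predicates $L_n=\{(n,F):F\in G_n\}$, a unary function $r$ with $r(n+1,F)=(n,\partial F)$ and $r(0,F)=(0,F)$, and unary functions $t_i$ ($i\in\omega$) with $t_i(n,F)=(n,F+\{i\})$ if $i\in N_n$, and $t_i(n,F)=(n,F)$ otherwise. Put $p=(0,\emptyset)$ and $q=(0,\{\mathrm{root}\})$, so $L_0=\{p,q\}$, and $\mathcal M=\mathcal M(T)=(\mathcal S,p)$.

Both structures are computable. The $t_i$ say: level $n$ is a copy of the group $G_n$ whose zero element has been forgotten. The function $r$ ties the levels together.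

**Definition.** A *thread* is a sequence $f\in\prod_nG_n$ with $f_n=\partial f_{n+1}$ for all $n$.

**Example 4.** Let $T$ consist of a root and two infinite chains below it, with nodes $l_n$ and $m_n$ at level $n\ge1$. In a thread, membership of $l_n$ in $f_n$ does not depend on $n\ge1$, and likewise for $m_n$. So a thread is given by two bits $\varepsilon_l,\varepsilon_m$, and $\mathrm{root}\in f_0$ iff $\varepsilon_l+\varepsilon_m=1$ modulo $2$. Exactly two threads have $f_0=\{\mathrm{root}\}$, one for each path. With three chains there is a further such thread, where all three bits are $1$; it corresponds to no single path but contains one.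

**Lemma 5.** A thread $f$ with $f_0=\{\mathrm{root}\}$ computes an infinite path of $T$ (starting at the root). A path $(\nu_n)$ computes the thread $f_n=\{\nu_n\}$, which has $f_0=\{\mathrm{root}\}$.

*Proof.* Start with $\nu_0=\mathrm{root}\in f_0$. Given $\nu_n\in f_n=\partial f_{n+1}$, an odd number of elements of the finite set $f_{n+1}$ have parent $\nu_n$; let $\nu_{n+1}$ be the least one. The second claim is clear. $\square$

Next we describe all isomorphisms from $\mathcal S$ to a structure $\mathcal C$. For $F=\{i_1,\dots,i_m\}\in G_n$ and $x\in L_n^{\mathcal C}$ write $F\cdot x=t_{i_1}\cdots t_{i_m}x$, computed in $\mathcal C$. We use the following properties of $\mathcal C$.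

1. The domain is the disjoint union of the nonempty sets $L_n^{\mathcal C}$.
2. For each $n$, $(F,x)\mapsto F\cdot x$ is a well-defined, simply transitive action of $G_n$ on $L_n^{\mathcal C}$, and $t_i$ is the identity on $L_n^{\mathcal C}$ if $i\notin N_n$.
3. $r$ is the identity on $L_0^{\mathcal C}$, maps $L_{n+1}^{\mathcal C}$ into $L_n^{\mathcal C}$, and $r(F\cdot x)=\partial F\cdot r(x)$ for $x\in L^{\mathcal C}_{n+1}$, $F\in G_{n+1}$.

They hold in $\mathcal S$, where $F\cdot(n,F')=(n,F'+F)$, hence in every copy of $\mathcal S$.

**Lemma 6.** Let $\mathcal C$ be a computable structure with properties 1–3, and let $x_n\in L_n^{\mathcal C}$ be a computable sequence. Let $c_n\in G_n$ be the unique element with $r(x_{n+1})=c_n\cdot x_n$. Then $(c_n)$ is computable as a sequence of canonical indices. For $h\in\prod_nG_n$ put $\psi_h(n,F)=(F+h_n)\cdot x_n$. Then $h\mapsto\psi_h$ is a bijection between the solutions $h$ of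
$$h_n=\partial h_{n+1}+c_n\qquad(n\in\omega)\tag{1}$$
and the isomorphisms $\mathcal S\to\mathcal C$, and $\psi_h\equiv_Th$.

*Proof.* The set $c_n$ is found by searching through $G_n$. Let $\psi:\mathcal S\to\mathcal C$ be an isomorphism. By simple transitivity $\psi(n,\emptyset)=h_n\cdot x_n$ for a unique $h_n\in G_n$. Since $\psi$ preserves the $t_i$,
$$\psi(n,F)=\psi(F\cdot(n,\emptyset))=F\cdot\psi(n,\emptyset)=(F+h_n)\cdot x_n .$$
So $\psi=\psi_h$ for a unique $h$.

Now let $h\in\prod_nG_n$ be arbitrary. By properties 1 and 2, $\psi_h$ is a bijection that preserves all $L_n$ and all $t_i$. It commutes with $r$ on level $0$, where $r$ is the identity on both sides. On level $n+1$,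
$$r\psi_h(n+1,F)=(\partial F+\partial h_{n+1})\cdot r(x_{n+1})=(\partial F+\partial h_{n+1}+c_n)\cdot x_n,$$
$$\psi_h(r(n+1,F))=(\partial F+h_n)\cdot x_n .$$
So $\psi_h$ commutes with $r$ iff (1) holds. Finally, $h$ obviously computes $\psi_h$, and $\psi_h$ computes $h_n$ by a search for the $F$ with $F\cdot x_n=\psi_h(n,\emptyset)$. $\square$

Taking $\mathcal C=\mathcal S$ and $x_n=(n,\emptyset)$, so $c_n=\emptyset$, we see that *the automorphisms of $\mathcal S$ are the maps $(n,F)\mapsto(n,F+f_n)$ for threads $f$*, and such a map has the Turing degree of $f$. It moves $p$ to $q$ iff $f_0=\{\mathrm{root}\}$. So, if $T$ has a path, $(\mathcal S,p)$ and $(\mathcal S,q)$ are two computable copies of $\mathcal M$, and the degrees computing an isomorphism from the first to the second are exactly those computing a path of $T$. This is the pair of copies asked for at the end of Section 2.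

For later use, rewrite (1) node by node. For $\nu\in N_n$ write $h(\nu)=1$ if $\nu\in h_n$ and $h(\nu)=0$ otherwise; similarly $c(\nu)$. Then (1) says, modulo 2,
$$h(\nu)=c(\nu)+\sum_{\nu'\text{ child of }\nu}h(\nu'),\tag{2}$$
where only finitely many terms are nonzero, because $h_{n+1}$ is finite.

## 5. A twisted copy that hides $0'$ in leaves

A natural plan is now to take a computable tree $T$ whose paths have the two wanted degrees, and to hope that $\mathcal M(T)$ has the wanted spectrum. Every degree in the spectrum does compute a path. The converse needs more: a degree computing a path must solve (1) for *every* twist $c$ that comes from a computable copy. Here is a tree for which it cannot.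

Let $T_0$ have the following nodes.

* $\rho_n$ at level $n\ge0$, with $\rho_0$ the root and $\rho_n$ the parent of $\rho_{n+1}$.
* $a_n$ at level $n\ge1$, a child of $\rho_{n-1}$.
* For $n\ge1$ and $s\ge0$, a finite chain $b_{n,s,0},b_{n,s,1},\dots,b_{n,s,s}$ below $a_n$: the node $b_{n,s,j}$ has level $n+1+j$, $b_{n,s,0}$ is a child of $a_n$, $b_{n,s,j+1}$ is the child of $b_{n,s,j}$, and $b_{n,s,s}$ is a leaf.

The only infinite path is $(\rho_n)$, and it is computable. Let
$$c_m=\{b_{n,s,s}: n\ge1,\ n+1+s=m,\ n\text{ enters }K\text{ at stage }s\}.$$
Only finitely many pairs $(n,s)$ satisfy $n+1+s=m$, so $c_m$ is a computable sequence of finite sets. Let $\mathcal S^c$ be $\mathcal S(T_0)$ with $r$ changed on positive levels to $r(n+1,F)=(n,\partial F+c_n)$. Properties 1–3 still hold, and with $x_n=(n,\emptyset)$ the twist of Lemma 6 is $c$.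

Solve (2) from the leaves upward. At a leaf $h(b_{n,s,s})=c(b_{n,s,s})$. Inside a chain $c=0$ above the leaf, so the value travels up unchanged: $h(b_{n,s,0})=1$ iff $n$ enters $K$ at stage $s$. Adding over $s$, $h(a_n)=1$ iff $n\in K$. All these values are *forced*. On the spine, (2) reads $h(\rho_n)=h(\rho_{n+1})+h(a_{n+1})$; choose $h(\rho_0)=0$ and continue downward. At level $m$ the set $h_m$ is finite: besides $\rho_m$ and $a_m$ it contains at most one $b_{n,s,j}$ for each $n$ with $1\le n<m$. So (1) has a solution, and by Lemma 6 $\mathcal S^c\cong\mathcal S(T_0)$. The isomorphism $\psi_h$ sends $p$ to $(0,h_0)=(0,\emptyset)$, so $(\mathcal S^c,(0,\emptyset))$ is a computable copy of $\mathcal M(T_0)$. Every isomorphism from $\mathcal M(T_0)$ to it is $\psi_{h'}$ for a solution $h'$ of (1), has $h'(a_n)=1$ iff $n\in K$ for all $n\geq 1$, and so computes $0'$. Yet a path of $T_0$ is computable.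

The plan breaks at this point: a copy can place its twist on nodes off the paths, and the values of $h$ forced there can be hard to compute. In this example the price is $0'$, and the argument so far gives no bound on the price for other trees and twists.

To get past this, let the tree anticipate every possible twist. A twist is a total computable function $\varphi_e$ giving canonical indices of the sets $c_n$. Let every node of level $>e$ carry a *guess* about $\varphi_e$: either "total", or "not total, and $k$ is the first argument where it diverges". Suppose $\varphi_e$ really is total. If a node at level $n$ guesses "total", we create it only after $\varphi_e(n)$ has converged, and give it a number larger than $\varphi_e(n)$; then the twist cannot contain it. If a node guesses "diverges at $k$", we stop creating nodes below it as soon as $\varphi_e(k)$ converges; then there are only finitely many nodes below it, and the forced values there can be computed. Along an infinite path all guesses are correct, so paths will compute $0''$. This is why $\mathbf 0''$ appears in Theorem A.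

## 6. The tree of guesses

From now on $P$ is a nonempty $\Pi^0_1(0'')$ class.

**Step 1: a function of degree $\mathbf 0''$ whose values are the correct guesses.** Let $g(e)=0$ if $\varphi_e$ is total, and $g(e)=1+\min\{k:\varphi_e(k)\uparrow\}$ otherwise. Then $g\equiv_T0''$. Indeed $\{e:g(e)=0\}$ is the set of indices of total functions, which has degree $\mathbf 0''$. Conversely, $0''$ decides whether $\varphi_e$ is total, and if it is not, finds the least $k$ with $\varphi_e(k)\uparrow$.

**Step 2: a computable relation testing membership in $P$ on finite strings.** Since $g\equiv_T0''$, $P$ is a $\Pi^0_1(g)$ class. So there is a c.e. operator $W$ such that $u\notin P$ iff some $u{\restriction}m\in W^g$. For strings $\alpha,\beta$ of equal length let $R(\alpha,\beta)$ say that no initial segment of $\beta$ is enumerated into $W^\alpha$ within $|\alpha|$ steps with queries $<|\alpha|$. Clearly $R$ is computable, and $R(\emptyset,\emptyset)$ holds since nothing is enumerated within $0$ steps. If $R(\alpha,\beta)$ holds, so does $R(\alpha{\restriction}m,\beta{\restriction}m)$ for $m\le|\alpha|$: an enumeration within $m$ steps with queries $<m$ answered by $\alpha{\restriction}m$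 is also one within $|\alpha|$ steps answered by $\alpha$. Finally,
$$u\in P\iff \forall n\ R(g{\restriction}n,u{\restriction}n).$$
If $u\notin P$, some $u{\restriction}m$ is enumerated into $W^g$ in $t$ steps with queries $<z$, and $R$ fails at every $n\ge\max(m,t,z)$. If $R(g{\restriction}n,u{\restriction}n)$ fails, some initial segment of $u$ is in $W^g$, so $u\notin P$.

**Step 3: creating the nodes.** For $|\alpha|=n$, call $\alpha$ *plausible at* $s$ if for every $e<n$:

* if $\alpha(e)=0$, then $\varphi_{e,s}(j)\downarrow$ for all $j\le n$;
* if $\alpha(e)=k+1$, then $\varphi_{e,s}(j)\downarrow$ for all $j<k$, and $\varphi_{e,s}(k)\uparrow$.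

For example, suppose $\varphi_{0,s}(0)$ converges exactly for $s\ge3$ and $\varphi_{0,s}(1)$ exactly for $s\ge10$. The one-symbol string $(0)$ is plausible at $s$ iff $s\ge10$; the string $(1)$ iff $s<3$; the string $(2)$ iff $3\le s<10$.

The pair $(\emptyset,\emptyset)$ is created at stage $0$. A pair $(\alpha,\beta)$ with $|\alpha|=|\beta|=n>0$ is created at the least stage $s$ (if any) such that the code of $(\alpha,\beta)$ is $\le s$, $R(\alpha,\beta)$ holds, $\alpha$ is plausible at $s$, and $(\alpha{\restriction}(n-1),\beta{\restriction}(n-1))$ was created at a stage $<s$.

If $(\alpha,\beta)$ is created at $s$, the number $\nu=\langle\alpha,\beta,s\rangle$ is a **node** of level $n$, where the coding satisfies $\langle\alpha,\beta,s\rangle\ge s$. For $n>0$ its parent is the node of $(\alpha{\restriction}(n-1),\beta{\restriction}(n-1))$. Let $N_n$ be the set of nodes of level $n$. By recursion on $n$ one decides whether a given pair is created at a given stage: test all stages up to $s$. So the $N_n$ are uniformly computable. The parent function is computable, since the parent's stage is $<s$ and can be found. The $N_n$ are pairwise disjoint and $N_0=\{\mathrm{root}\}$.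 So we have a leveled tree $T$ as in Section 4.

**Step 4: the paths of $T$ are the members of $P$, joined with $g$.**

**Lemma 7.** The infinite paths of $T$ are exactly the sequences of nodes of $(g{\restriction}n,u{\restriction}n)_n$ with $u\in P$. The path given by $u$ has the Turing degree of $g\oplus u$.

*Proof.* Let a path give $\alpha,\beta\in\omega^\omega$, with strictly increasing creation stages $s_0<s_1<\cdots$. If $\alpha(e)=0$, then for every $n>e$ plausibility at $s_n$ shows $\varphi_e(j)\downarrow$ for all $j\le n$. So $\varphi_e$ is total and $g(e)=0$. If $\alpha(e)=k+1$, then $\varphi_e(j)\downarrow$ for $j<k$, and $\varphi_{e,s_n}(k)\uparrow$ for all $n>e$. As $s_n\to\infty$, $\varphi_e(k)\uparrow$ and $g(e)=k+1$. So $\alpha=g$. Now $R(g{\restriction}n,\beta{\restriction}n)$ holds for all $n$, so $\beta\in P$.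

Conversely, let $u\in P$. By induction on $n$, every $(g{\restriction}n,u{\restriction}n)$ is created. Its predecessor has been created at some stage; $R(g{\restriction}n,u{\restriction}n)$ holds; the convergences demanded by plausibility of $g{\restriction}n$ hold at all large stages, and the demanded divergences hold at every stage. So all conditions hold at every sufficiently large stage. The creation stages are found by search, so the path is computable from $g\oplus u$; it obviously computes $g\oplus u$. $\square$

**Step 5: the two kinds of guesses about a total function.**

**Lemma 8.** Let $\varphi_e$ be total and $\nu=\langle\alpha,\beta,s\rangle\in N_n$ with $n>e$.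

(a) If $\alpha(e)=0$, then $\nu\notin D_{\varphi_e(n)}$.

(b) If $\alpha(e)=k+1$, then $\nu$ has only finitely many descendants in $T$, and a finite list of them is computable from $\nu$.

*Proof.* (a) By plausibility at $s$, $\varphi_{e,s}(n)\downarrow=y$ with $y<s\le\nu$. All elements of $D_y$ are $<y$, so $\nu\notin D_y$.

(b) Any descendant $\langle\alpha',\beta',s'\rangle$ has $\alpha'(e)=k+1$, so $\varphi_{e,s'}(k)\uparrow$ by plausibility. Since $\varphi_e$ is total, $s_0=\min\{s:\varphi_{e,s}(k)\downarrow\}$ exists, and it is computable from $k$. We get $s'<s_0$, and the code of $(\alpha',\beta')$ is $\le s'<s_0$. So there are finitely many candidates. For each of them we can decide whether it is a node and whether iterating the parent function from it leads to $\nu$. $\square$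

Let $\mathcal S=\mathcal S(T)$ and $\mathcal M=(\mathcal S,p)$ for this tree.

## 7. Untwisting every copy with $0'$

**Step 6: all copies of the unmarked structure $\mathcal S$ are $0'$-isomorphic to it.** This is the statement that failed to be cheap for a general tree.

**Lemma 9.** Every computable copy $\mathcal C$ of $\mathcal S$ has a $0'$-computable isomorphism $\mathcal S\to\mathcal C$.

*Proof.* *The twist.* Let $x_n$ be the least element of $L_n^{\mathcal C}$ and let $c_n$ be as in Lemma 6. Fix $e$ such that $\varphi_e(n)$ is the canonical index of $c_n$; then $\varphi_e$ is total. Since $\mathcal C\cong\mathcal S$, equation (1) has a solution $h$, of unknown complexity. The aim is to turn $h$ into a solution $k\le_T0'$.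

*Splitting the nodes.* Divide the nodes $\langle\alpha,\beta,s\rangle$ of level $>e$ into $N^0$, where $\alpha(e)=0$, and $N^1$, where $\alpha(e)\ne0$. Both sets are computable and closed under children, since a child's guess string extends that of its parent.

*On $N^0$ there is no twist.* By Lemma 8(a), $c(\nu)=0$ for all $\nu\in N^0$.

*On $N^1$ the values are forced and computable.* By Lemma 8(b), each $\nu\in N^1$ has a finite list of descendants, computable from $\nu$. Let $\varrho(\nu)$ be the parity of the number of nodes $\nu'$ with $c(\nu')=1$ among $\nu$ and its descendants. Then $\varrho$ is computable on $N^1$, and $h(\nu)=\varrho(\nu)$ by induction on the height of the finite tree below $\nu$: by (2) and the induction hypothesis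
$$h(\nu)=c(\nu)+\sum_{\nu'\text{ child of }\nu}\varrho(\nu')=\varrho(\nu).$$

*Removing the unknown part of $h$.* For $n>e$ let $f_n=h_n\cap N^0$; for $n\le e$ let $f_n=\partial^{\,e+1-n}f_{e+1}$. We claim that $f$ is a thread. For $n\le e$, $f_n=\partial f_{n+1}$ by definition. Let $n>e$ and write $f(\nu)$ for the indicator of $f$. If $\nu\in N_n\cap N^0$, then $f(\nu)=h(\nu)$, and (2) with $c(\nu)=0$ gives $f(\nu)=\sum h(\nu')=\sum f(\nu')$ over the children $\nu'$ of $\nu$, which all lie in $N^0$. If $\nu\in N_n\cap N^1$, then $f$ vanishes at $\nu$ and at all its children, which lie in $N^1$. So $f_n=\partial f_{n+1}$ in all cases.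

*The new solution.* Put $k_n=h_n+f_n$. Then $\partial k_{n+1}+c_n=(\partial h_{n+1}+c_n)+\partial f_{n+1}=h_n+f_n=k_n$, so $k$ solves (1). For $n>e$, $k_n\cap N^0=\emptyset$ and
$$k_n=\{\nu\in N_n\cap N^1:\varrho(\nu)=1\},$$
a finite set since $h_n$ is finite.

*Complexity.* Given $n>e$, $0'$ finds the canonical index of $k_n$ by searching for a finite $F\subseteq N_n\cap N^1$ with $\varrho=1$ on $F$ and $\varrho(\nu)=0$ for all $\nu\in(N_n\cap N^1)\setminus F$. The last condition is $\Pi^0_1$, so $0'$ decides it. The sets $k_0,\dots,k_e$ are finitely much information. Hence $k\le_T0'$, and by Lemma 6 $\psi_k$ is a $0'$-computable isomorphism $\mathcal S\to\mathcal C$. $\square$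

## 8. Proof of Theorem A and the two cones

**Step 7: the spectrum of $\mathcal M=(\mathcal S,p)$ is the set of degrees computing a path of $T$.** This proves Theorem A, because by Lemma 7 and $g\equiv_T0''$
$$\{\mathbf d\ge\mathbf 0'':\mathbf d\text{ computes a member of }P\}=\{\mathbf d:\mathbf d\text{ computes a path of }T\}.$$

*Every degree in the spectrum computes a path.* Since $P\ne\emptyset$, $T$ has a path, so by Lemma 5 and the description of automorphisms after Lemma 6, some automorphism of $\mathcal S$ maps $p$ to $q$. Thus $\mathcal A=(\mathcal S,p)$ and $\mathcal B=(\mathcal S,q)$ are computable copies of $\mathcal M$. Any isomorphism $\mathcal A\to\mathcal B$ is an automorphism of $\mathcal S$ taking $p$ to $q$. It computes a thread $f$ with $f_0=\{\mathrm{root}\}$, hence a path of $T$ by Lemma 5.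

*Every degree computing a path is in the spectrum.* Let $\mathbf d$ compute a path of $T$. Then $\mathbf d\ge\deg(g)=\mathbf 0''\ge\mathbf 0'$, and by Lemma 5 $\mathbf d$ computes an automorphism $\theta$ of $\mathcal S$ with $\theta(p)=q$. Let $(\mathcal C,p_{\mathcal C})$ be a computable copy of $\mathcal M$. Then $\mathcal C$ is a computable copy of $\mathcal S$, so by Lemma 9 there is a $\mathbf d$-computable isomorphism $\psi:\mathcal S\to\mathcal C$. As $p_{\mathcal C}\in L_0^{\mathcal C}=\{\psi(p),\psi(q)\}$, there are two cases. If $p_{\mathcal C}=\psi(p)$, then $\psi$ is an isomorphism $\mathcal M\to(\mathcal C,p_{\mathcal C})$. If $p_{\mathcal C}=\psi(q)=\psi\theta(p)$, then $\psi\theta$ is one. Both are $\mathbf d$-computable. Composing such isomorphisms and their inverses, $\mathbf d$ computes an isomorphism between any two computable copies of $\mathcal M$. $\square$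

**Step 8: two cones.** To prove Corollary B we choose $P$ with two elements. By the Friedberg–Muchnik theorem relativized to $0''$, there are sets $E_1,E_2$ c.e. in $0''$ with $E_1\not\le_TE_2\oplus0''$ and $E_2\not\le_TE_1\oplus0''$. Fix increasing $0''$-computable enumerations $E_{i,s}$. Define $u_i\in\omega^\omega$ by $u_i(0)=i$ and
$$u_i(n+1)=\begin{cases}0&\text{if }n\notin E_i,\\ 1+\min\{s:n\in E_{i,s}\}&\text{if }n\in E_i.\end{cases}$$
As in Example 3, $u_i\oplus0''\equiv_TE_i\oplus0''$. The class $P=\{u_1,u_2\}$ is $\Pi^0_1(0'')$: $u\in P$ iff $u(0)\in\{1,2\}$ and, with $i=u(0)$, for all $n$ either $u(n+1)=0$ and $\forall s\,(n\notin E_{i,s})$, or $u(n+1)=s+1$ where $s$ is least with $n\in E_{i,s}$. Any failure is seen in finite time from an initial segment of $u$ and $0''$. By Theorem A some computable structure has spectrum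
$$\{\mathbf d\ge\mathbf 0'':\mathbf d\ge\deg u_1\text{ or }\mathbf d\ge\deg u_2\}=\{\mathbf d\ge\mathbf a\}\cup\{\mathbf d\ge\mathbf b\},$$
with $\mathbf a=\deg(E_1\oplus0'')$ and $\mathbf b=\deg(E_2\oplus0'')$. These degrees are above $\mathbf 0''$, and they are incomparable by the choice of $E_1,E_2$. So a union of two cones can be a categoricity spectrum. $\square$

## 9. More cones, and the spectra above $\mathbf 0''$ witnessed by one pair of copies

**Proof of Theorem B′, first part.** We use a class with one member for each $i\in I$. Fix uniformly $0''$-computable enumerations of the $E_i$, define $u_i$ exactly as in Step 8, and let $P=\{u_i:i\in I\}$. The condition displayed in words in Step 8, with "$u(0)\in I$" in place of "$u(0)\in\{1,2\}$", shows by uniformity that $P$ is $\Pi^0_1(0'')$. By Theorem A there is a spectrum equal to $\{\mathbf d\ge\mathbf 0'':\mathbf d\text{ computes some }u_i\}$, and this is $\bigcup_i\{\mathbf d\ge\deg(E_i\oplus0'')\}$ because $u_i\oplus0''\equiv_TE_i\oplus0''$.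

For $I=\omega$, the relativized Friedberg–Muchnik construction gives $(E_i)$ uniformly c.e. in $0''$ with $E_i\not\le_T0''\oplus\bigoplus_{j\ne i}E_j$ for all $i$. Then the degrees $\deg(E_i\oplus0'')$ are pairwise incomparable, so an infinite union of pairwise incomparable cones occurs.

**Proof of Theorem B′, second part.** Let $\{f_i\}$ be $\Pi^0_1$ with $f_i\in\mathbf a_i$, and let $P=\{i^\frown f_i:1\le i\le m\}$. This is a $\Pi^0_1$ class: read $i$ from the first value and test the rest against $\{f_i\}$. By Theorem A, $\{\mathbf d\ge\mathbf 0'':\mathbf d\ge\mathbf a_i\text{ for some }i\}$ is a spectrum, and since all $\mathbf a_i\ge\mathbf 0''$ it equals $\bigcup_i\{\mathbf d\ge\mathbf a_i\}$.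

For the example in the statement we need functions in the given degrees that are the only members of $\Pi^0_1$ classes. Let $\{f\}$ be a $\Pi^0_1$ class and $E=W^f$ for a c.e. operator $W$. Let $u(n)=0$ for $n\notin E$, and $u(n)=1+{}$the least stage at which $n$ enters $W^f$ otherwise. Then $\{f\oplus u\}$ is $\Pi^0_1$: $v\oplus w$ belongs to it iff $v\in\{f\}$ and for all $n$ either $w(n)=0$ and $n$ never enters $W^v$, or $w(n)=s+1$ and $s$ is the least stage at which $n$ has entered $W^v$. For given $n,s$ this is decided by a finite part of $v$. As in Example 3, $f\oplus u\equiv_Tf\oplus E$. Start with a computable $f$, for which $\{f\}$ is $\Pi^0_1$, and take $E=f'$; we obtain a function of degree $\mathbf 0'$ with the same property. Iterating, every $\mathbf 0^{(n)}$ contains a function $f$ with $\{f\}$ a $\Pi^0_1$ class. One more application, with $E$ c.e. in $\mathbf 0^{(n)}$ and $\deg E\ge\mathbf 0^{(n)}$, gives such a function in $\deg(f\oplus E)=\deg E$. So every degree c.e. in and above $\mathbf 0^{(n)}$ contains one. $\square$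

**Proof of Theorem C.** (i)$\Rightarrow$(ii). We turn isomorphisms into members of a $\Pi^0_1$ class by adding the inverse, which removes the existential quantifier in "onto". Let $P$ be the class of all $f\oplus f'$ where $f:\mathcal A\to\mathcal B$ is an isomorphism and $f'=f^{-1}$, with value $0$ outside the domains. It is $\Pi^0_1$, being defined by the following conditions, each a universal statement about finitely many values: $f$ maps $\mathcal A$ into $\mathcal B$ and $f'$ maps $\mathcal B$ into $\mathcal A$; $f'(f(x))=x$ for $x\in\mathcal A$ and $f(f'(y))=y$ for $y\in\mathcal B$; $f$ preserves all basic predicates and functions; $f$ and $f'$ are $0$ outside the computable domains of $\mathcal A$ and $\mathcal B$. It is nonempty because $\mathcal A\cong\mathcal B$. If $\mathbf d\in\mathcal D$, then $\mathbf d$ computes an isomorphism $\mathcal A\to\mathcal B$ by the definition of the spectrum; the converse is the hypothesis in (i). An isomorphism computes its inverse, so $\mathbf d\in\mathcal D$ iff $\mathbf d$ computes a member of $P$.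

(ii)$\Rightarrow$(i). A $\Pi^0_1$ class is $\Pi^0_1(0'')$. As all members of $\mathcal D$ are $\ge\mathbf 0''$, Theorem A applied to $P$ gives $\mathcal M=(\mathcal S,p)$ with spectrum $\mathcal D$. By Step 7, every isomorphism between its copies $(\mathcal S,p)$ and $(\mathcal S,q)$ computes a path of $T$, so every degree computing such an isomorphism lies in the spectrum. $\square$

## 10. Finitely many cones force hyperarithmetic bases

Theorem D goes in the opposite direction: it restricts which finite unions of cones can occur. We recall the facts used. A class $Q\subseteq(\omega^\omega)^k$ is (lightface) $\Sigma^1_1$ if $Q=\{\bar f:\exists w\,(\bar f,w)\in[R]\}$ for some computable tree $R$ of tuples of strings of equal length, where $[R]$ is the set of infinite paths of $R$. Arithmetical classes are $\Sigma^1_1$. For instance, the class of isomorphisms between computable structures $\mathcal A,\mathcal B$ is the projection of the $\Pi^0_1$ class in the proof of Theorem C, the witness being the inverse. $\Sigma^1_1$ classes are closed under finite intersections, products, number quantifiers and existential function quantifiers. A set is hyperarithmetic iff it is $\Delta^1_1$,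 that is, iff it and its complement are $\Sigma^1_1$. If $Y$ is hyperarithmetic, a class arithmetical in $Y$ is $\Sigma^1_1$: replace "$\theta(X,Y)$" by "there is $Z$ with $Z=Y$ and $\theta(X,Z)$", where $Z=Y$ is a $\Sigma^1_1$ condition on $Z$ because $Y$ is $\Delta^1_1$.

**Lemma 10.** Let $(P_n)_{n\in\omega}$ be any sequence of nonempty $\Sigma^1_1$ classes in $\omega^\omega$, and let $B_0,\dots,B_l$ be non-hyperarithmetic sets. There are $f_n\in P_n$ such that no $B_j$ is computable from any $f_0\oplus\dots\oplus f_n$.

*Proof.* We build nonempty $\Sigma^1_1$ classes $Q_s\subseteq\prod_{i<k_s}P_i$, where $k_s=s+1$, together with strings $\sigma^s_i$ ($i<k_s$) approximating $f_i$, and $\tau^s_a$ ($a<s$) approximating a witness $w_a$ that $(f_0,\dots,f_{k_a-1})\in Q_a$. For each $a$ fix a computable tree $R_a$ with $Q_a=\{\bar f:\exists w\,(\bar f,w)\in[R_a]\}$. We keep the following invariant: every $\bar f\in Q_s$ has $f_i\supseteq\sigma^s_i$ for all $i<k_s$, and for each $a<s$ there is $w\supseteq\tau^s_a$ with $(\bar f{\restriction}k_a,w)\in[R_a]$. Here $\bar f{\restriction}k_a$ denotes the first $k_a$ coordinates. Start with $Q_0=P_0$ and $\sigma^0_0=\emptyset$. List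 the triples $(e,k',j)$ with $k'\ge1$, $j\le l$ so that each occurs infinitely often. Stage $s$ has three parts.

*Adding a coordinate.* Let $Q'=Q_s\times P_{k_s}$.

*Avoiding one computation.* Let $(e,k',j)$ be the $s$-th triple. If $k'>k_{s+1}$, let $Q''=Q'$. Otherwise we ensure $\Phi_e^{f_0\oplus\dots\oplus f_{k'-1}}\ne B_j$. If some member of $Q'$ makes $\Phi_e$ diverge at some $n$, let $Q''$ be the class of members of $Q'$ for which it diverges at $n$. Otherwise, if some member makes $\Phi_e(n)=v\ne B_j(n)$ for some $n,v$, let $Q''$ be the class of members with $\Phi_e(n)=v$. One of these applies. If not, all members of the nonempty class $Q'$ satisfy $\Phi_e^{f_0\oplus\dots\oplus f_{k'-1}}=B_j$. Then $n\in B_j$ iff some member of $Q'$ gives $\Phi_e(n)=1$, and $n\notin B_j$ iff some member gives $\Phi_e(n)=0$. Both are $\Sigma^1_1$ conditions on $n$, so $B_j$ is hyperarithmetic, a contradiction. In each case $Q''$ is a nonempty $\Sigma^1_1$ class.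

*Fixing initial segments.* This makes sure that the limit stays in all the classes. Pick $\bar f\in Q''$. As $\bar f{\restriction}k_s\in Q_s$, the invariant gives, for each $a<s$, some $w_a\supseteq\tau^s_a$ with $(\bar f{\restriction}k_a,w_a)\in[R_a]$; choose also $w_s$ with $(\bar f{\restriction}k_s,w_s)\in[R_s]$. Let $\sigma^{s+1}_i=f_i{\restriction}(s+1)$ for $i<k_{s+1}$ and $\tau^{s+1}_a=w_a{\restriction}(s+1)$ for $a\le s$. Let $Q_{s+1}$ be the class of those members $\bar f^*$ of $Q''$ with $f^*_i\supseteq\sigma^{s+1}_i$ for all $i<k_{s+1}$ and such that for each $a\le s$ there is $w\supseteq\tau_a^{s+1}$ with $(\bar f^*{\restriction}k_a,w)\in[R_a]$. It is $\Sigma^1_1$, contains $\bar f$, and satisfies the invariant.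

The strings $\sigma_i^s$ and $\tau_a^s$ grow with $s$, since the members picked at stage $s$ satisfy the invariant of $Q_s$. Let $f_i=\bigcup_s\sigma_i^s$ and $w_a=\bigcup_s\tau^s_a$. By construction, for each $a$ and each $s\ge a$ the tuple consisting of the $\sigma_i^{s+1}$ ($i<k_a$) and $\tau_a^{s+1}$, all of length $s+1$, lies in $R_a$. So $(f_0,\dots,f_{k_a-1},w_a)\in[R_a]$ and $(f_0,\dots,f_{k_a-1})\in Q_a$, for every $a$. In particular $f_n\in P_n$ for all $n$. Each triple $(e,k',j)$ was treated at some stage $s$ with $k'\le k_{s+1}$, and $(f_0,\dots,f_{k_{s+1}-1})\in Q_{s+1}\subseteq Q''$ shows $\Phi_e^{f_0\oplus\dots\oplus f_{k'-1}}\ne B_j$. $\square$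

**Proof of Theorem D.** Let the spectrum of $\mathcal M$ be $\bigcup_{i<m}\{\mathbf d\ge\mathbf a_i\}$ with the $\mathbf a_i$ pairwise incomparable, and let $A_i\in\mathbf a_i$ be sets. Suppose some $A_i$ is not hyperarithmetic. In each of two cases we produce a degree in the spectrum that computes no $A_i$, which is a contradiction.

*Case 1: no $A_i$ is hyperarithmetic.* Let $(P_n)$ list the classes of isomorphisms $\mathcal A\to\mathcal B$ for all pairs of computable copies of $\mathcal M$; these are nonempty $\Sigma^1_1$ classes, and there are countably many pairs. Lemma 10, with the $A_i$ as the sets $B_j$, gives $f_n\in P_n$ such that no $A_i$ is computable from a finite join of the $f_n$. Lemma 1 gives $D$ computing all $f_n$ and no $A_i$. Since $D$ computes an isomorphism for each pair of copies, $\deg D$ is in the spectrum.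

*Case 2: some $A_i$, say $B$, is hyperarithmetic and some $A_j$ is not.* First we check that the set of indices of computable copies of $\mathcal M$ is hyperarithmetic. Being an index of a computable structure in the language is an arithmetical condition. Since $\deg B$ is in the spectrum, such an index belongs to a copy of $\mathcal M$ iff for some $e$ the function $\Phi_e^B$ is total and is an isomorphism from $\mathcal M$ to the structure. So the set is arithmetical in $B$, hence hyperarithmetic.

Let $\mathcal K$ be the class of all $X$ that compute an isomorphism between any two computable copies of $\mathcal M$ and compute no hyperarithmetic $A_i$. The first condition says: for any two indices of copies there is $e$ such that $\Phi_e^X$ is an isomorphism between them. The second says: for each of the finitely many hyperarithmetic $A_i$ and all $e$, $\Phi_e^X\ne A_i$. So $\mathcal K$ is arithmetical in hyperarithmetic parameters, hence $\Sigma^1_1$. It is nonempty: it contains the non-hyperarithmetic $A_j$, since $\mathbf a_j$ is in the spectrum and is incomparable with every other $\mathbf a_i$. Apply Lemma 10 with $P_0=\mathcal K$, $P_n=\omega^\omega$ for $n>0$, and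 the non-hyperarithmetic $A_i$ as the sets $B_j$. The resulting $X=f_0\in\mathcal K$ computes no non-hyperarithmetic $A_i$, and by the definition of $\mathcal K$ no hyperarithmetic one. But $\deg X$ is in the spectrum.

Both cases are impossible, so all $\mathbf a_i$ are hyperarithmetic. $\square$
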